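\title{Positivity of the Pfaffians in the inverse problem for collinear central configurations}

\begin{abstract}
Given $n$ distinct points on a line, the masses that make them a central configuration of the Newtonian $n$-body problem are found by linear algebra, provided that certain Pfaffians built from the positions do not vanish. We prove the conjecture that they never vanish: when the bodies are labeled from left to right, these Pfaffians are positive. The result holds with $r^{-2}$ replaced by the Laplace transform of any positive measure with infinite support, and two of the three Pfaffians come with explicit lower bounds. The proof writes the Pfaffian as a correlation function of the end spin of an Ising-type chain and proves a Griffiths-type inequality for this chain. The bordered Pfaffians are reached by sending one or two auxiliary bodies to infinity.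
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Place $n$ point bodies at pairwise distinct positions $x_1,\dots,x_n\in\mathbb R$ (a \emph{noncollision} configuration) and give them real masses $m_1,\dots,m_n$, not necessarily positive. Under Newtonian attraction the acceleration of body $i$ is $\sum_k a_{ik}m_k$, where
\[
a_{ik}=\frac{x_k-x_i}{|x_k-x_i|^{3}}=\frac{\operatorname{sign}(x_k-x_i)}{(x_k-x_i)^2}\quad(i\ne k),\qquad a_{ii}=0 .
\]
Suppose that the total mass $M=\sum_i m_i$ is nonzero, and let $c=M^{-1}\sum_i m_ix_i$ be the center of mass. The configuration is \emph{central} for these masses if every acceleration is the same multiple $-\lambda$ of the displacement $x_i-c$. With $A=(a_{ik})$, $x=(x_1,\dots,x_n)^\top$ and $\mathbf 1=(1,\dots,1)^\top$ this reads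
\begin{equation}\label{eq:cc}
Am+\lambda\,(x-c\,\mathbf 1)=0 .
\end{equation}
The \emph{inverse problem} fixes the positions and asks for the mass vectors $m$ that make the configuration central. The matrix $A$ is antisymmetric and depends only on the positions, so the answer is governed by Pfaffians (recalled in Section~\ref{sec:pf}). For an antisymmetric $n\times n$ matrix $Y$ and $u,v\in\mathbb R^n$ define the bordered matrices
\[
Y[u]=\begin{pmatrix}Y&u\\-u^\top&0\end{pmatrix},\qquad
Y[u,v]=\begin{pmatrix}Y&u&v\\-u^\top&0&0\\-v^\top&0&0\end{pmatrix}.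
\]
The following is known. If $n$ is even and both $\operatorname{Pf}A$ (Moulton's Pfaffian) and $\operatorname{Pf}A[x,\mathbf 1]$ are nonzero, then each choice of $c$ gives a mass vector, unique up to scaling, that makes the configuration central. If $n$ is odd and $\operatorname{Pf}A[\mathbf 1]\neq0$, then $c$ is uniquely determined and the masses form a two-parameter family; after the total mass is normalized one parameter remains, and $\lambda/M$ can serve as that parameter. These statements are conditional, and the following conjecture, posed in \cite{inverse}, says that the conditions always hold.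

\medskip
\noindent\textbf{Conjecture.} \emph{For every $n$ and every noncollision collinear configuration, $\operatorname{Pf}A\ne0$ and $\operatorname{Pf}A[x,\mathbf 1]\neq0$ if $n$ is even, and $\operatorname{Pf}A[\mathbf 1]\neq0$ if $n$ is odd.}
\medskip

We prove the conjecture. Relabeling the bodies changes each Pfaffian at most by a sign (property (P1) below), so from now on
\[
x_1<x_2<\dots<x_n .
\]
The only property of $t^{-2}$ that the proof uses is that it is a superposition of decaying exponentials with positive weights. We call $f\colon(0,\infty)\to\mathbb R$ \emph{completely monotone} with measure $\mu$ if $\mu\ne0$ is a positive Borel measure on $[0,\infty)$ and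
\[
f(t)=\int_{[0,\infty)}e^{-st}\,d\mu(s)<\infty\qquad\text{for all }t>0 .
\]
Such an $f$ is positive and nonincreasing, and $f(t)\to\mu(\{0\})$ as $t\to\infty$ by dominated convergence. The basic examples are the powers
\begin{equation}\label{eq:powers}
t^{-\rho}=\frac1{\Gamma(\rho)}\int_0^\infty e^{-st}s^{\rho-1}\,ds\qquad(\rho>0).
\end{equation}
For $f\colon(0,\infty)\to\mathbb R$ let $A_f$ be the antisymmetric matrix with entries $f(x_j-x_i)$ for $i<j$; the Newtonian matrix is $A_f$ with $f(t)=t^{-2}$. For $I\subset\{1,\dots,n\}$ of even size let $\operatorname{Pf}_I(f)$ be the Pfaffian of the submatrix of $A_f$ with rows and columns in $I$, and put $\operatorname{Pf}_\emptyset(f)=1$.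

\begin{theorem}\label{thm:main}
Let $f$ be completely monotone with measure $\mu$, and let $x_1<\dots<x_n$.
\begin{enumerate}
\item[(i)] For disjoint sets $I,J\subset\{1,\dots,n\}$ of even size, $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$. Hence, for $n$ even and every perfect matching $\pi$ of $\{1,\dots,n\}$,
\[
\operatorname{Pf}A_f\ \ge\prod_{\{i,j\}\in\pi}f(|x_i-x_j|)>0 .
\]
\item[(ii)] For $n$ odd, every $k$ and every perfect matching $\pi$ of $\{1,\dots,n\}\setminus\{k\}$,
\[
\operatorname{Pf}A_f[\mathbf 1]\ \ge\prod_{\{i,j\}\in\pi}f(|x_i-x_j|)>0 .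
\]
\item[(iii)] For $n\ge2$ even, $\operatorname{Pf}A_f[x,\mathbf 1]\ge0$, and $\operatorname{Pf}A_f[x,\mathbf 1]>0$ if the support of $\mu$ is infinite.
\end{enumerate}
\end{theorem}

The measure in \eqref{eq:powers} has support $[0,\infty)$, so all three parts apply to it with strict inequalities.

\begin{corollary}\label{cor:conj}
The conjecture holds: for $x_1<\dots<x_n$ we have $\operatorname{Pf}A>0$ and $\operatorname{Pf}A[x,\mathbf 1]>0$ if $n$ is even, and $\operatorname{Pf}A[\mathbf 1]>0$ if $n$ is odd. The same is true with $1/r^2$ replaced by $1/r^\rho$ for any $\rho>0$.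
\end{corollary}

The heart of the proof is the inequality in (i) for a finite sum of exponentials. Section~\ref{sec:small} works out small cases, including a single exponential, where the method is visible by hand. Section~\ref{sec:chain} expresses $\operatorname{Pf}_I(f)$ as a correlation function of a chain of spins, and Section~\ref{sec:double} proves the inequality for these correlations. Sections~\ref{sec:limits} and~\ref{sec:strict} deduce the theorem.

\section{Pfaffians and what they measure}\label{sec:pf}

Let $Y=(y_{ij})$ be an antisymmetric matrix of even size $2d$. A \emph{perfect matching} is a partition of $\{1,\dots,2d\}$ into pairs, and two pairs $i<j$ and $k<l$ \emph{cross} if $i<k<j<l$ or $k<i<l<j$. The Pfaffian is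
\begin{equation}\label{eq:pfdef}
\operatorname{Pf}Y=\sum_{\pi}(-1)^{\operatorname{cr}(\pi)}\prod_{\{i<j\}\in\pi}y_{ij},
\end{equation}
where $\pi$ runs over the perfect matchings and $\operatorname{cr}(\pi)$ is the number of crossings. For size $4$ it is $y_{12}y_{34}-y_{13}y_{24}+y_{14}y_{23}$. A superscript such as $Y^{(ij)}$ or $Y^{(i)}$ means that the rows and columns with these indices are removed. We use three facts.
\begin{enumerate}
\item[(P1)] $(\operatorname{Pf}Y)^2=\det Y$, and $\operatorname{Pf}(PYP^\top)=\det P\cdot\operatorname{Pf}Y$ for every square matrix $P$ of the same size.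
\item[(P2)] $\operatorname{Pf}Y$ is affine in each entry $y_{ij}$, $i<j$, with coefficient $(-1)^{i+j+1}\operatorname{Pf}Y^{(ij)}$.
\item[(P3)] Each term of \eqref{eq:pfdef} contains exactly one entry from a given row, so (P2) gives an expansion along that row; for the first row, $\operatorname{Pf}Y=\sum_{j\ge2}(-1)^jy_{1j}\operatorname{Pf}Y^{(1j)}$.
\end{enumerate}
Fact (P1) is standard. For (P2), the $j-i-1$ indices between $i$ and $j$ are matched either among themselves or across the pair $\{i,j\}$, so the number of pairs crossing $\{i,j\}$ has the parity of $j-i-1$. For bordered matrices these facts give the following. If $Y$ has odd size $n$, expansion along the last index gives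
\begin{equation}\label{eq:border1}
\operatorname{Pf}Y[u]=\sum_{i=1}^n(-1)^{i+1}u_i\operatorname{Pf}Y^{(i)} .
\end{equation}
If $Y$ has even size $n$, then $\operatorname{Pf}Y[u,v]$ is bilinear in $(u,v)$, because each nonzero term matches the indices $n+1$ and $n+2$ with two indices $\le n$, and it is antisymmetric in $(u,v)$ by (P1) for the transposition of $n+1$ and $n+2$.

We now see what the three Pfaffians mean for \eqref{eq:cc}; this also recovers the conditional statements of Section~\ref{sec:intro}.

\medskip\noindent\emph{Even $n$.} The condition $\operatorname{Pf}A\ne0$ says that $A$ is invertible. Then for given $c$ the solutions of \eqref{eq:cc} are $m=-\lambda A^{-1}(x-c\mathbf 1)$. Since $A^{-1}$ is antisymmetric, $\sum_i m_i(x_i-c)=0$ and $M=\lambda\,x^\top A^{-1}\mathbf 1$. So $c$ is the center of mass as soon as $M\ne0$. Let $W$ be the $n\times2$ matrix with columns $x,\mathbf 1$ and let $P=\left(\begin{smallmatrix}I&0\\W^\top A^{-1}&I\end{smallmatrix}\right)$. Then $P\,A[x,\mathbf 1]\,P^\top$ is block diagonal with blocks $A$ and $W^\top A^{-1}W$, and (P1) gives $\operatorname{Pf}A[x,\mathbf 1]=\operatorname{Pf}A\cdot x^\top A^{-1}\mathbf 1$.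 Hence
\[
M=\lambda\,\frac{\operatorname{Pf}A[x,\mathbf 1]}{\operatorname{Pf}A},
\]
and the second Pfaffian decides whether the solutions have nonzero total mass.

\medskip\noindent\emph{Odd $n$.} Now $A$ is singular. Put $\kappa_i=(-1)^{i+1}\operatorname{Pf}A^{(i)}$, so that $\operatorname{Pf}A[u]=\kappa^\top u$ by \eqref{eq:border1}. If $u$ is the $k$th column of $A$, then rows $k$ and $n+1$ of $A[u]$ coincide, so $\kappa^\top u=0$; thus $A\kappa=0$. Suppose that $\operatorname{Pf}A[\mathbf 1]=\kappa^\top\mathbf 1\ne0$. Then some $A^{(i)}$ is invertible, so $A$ has rank $n-1$, kernel $\mathbb R\kappa$ and range $\kappa^\perp$. If $\lambda\ne0$, equation \eqref{eq:cc} forces $\kappa^\top(x-c\mathbf 1)=0$; if $\lambda=0$, then $m$ is a multiple of $\kappa$. In both cases $c=\kappa^\top x/\kappa^\top\mathbf 1$. For this $c$ choose $m^0$ with $Am^0=-(x-c\mathbf 1)$. The solutions are $m=\lambda m^0+\theta\kappa$ with $\theta\in\mathbb R$; they satisfy $\sum_i m_i(x_i-c)=-\lambda\,(m^0)^\top Am^0=0$; and $\theta$ is determined by $\lambda$ and $M=\lambda\,\mathbf 1^\top m^0+\theta\,\kappa^\top\mathbf 1$.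 So $\operatorname{Pf}A[\mathbf 1]$ is the total mass of the mass vector $\kappa$, for which all accelerations vanish.

\medskip
By Theorem~\ref{thm:main}(i), applied to the $n-1$ bodies other than $i$, each $\operatorname{Pf}A^{(i)}$ is positive. Together with Corollary~\ref{cor:conj} this gives the following.

\begin{corollary}\label{cor:inverse}
The statements on the inverse problem quoted in Section~\ref{sec:intro} hold for every noncollision collinear configuration. For $n$ odd and $x_1<\dots<x_n$, the kernel of $A$ is spanned by the vector $\kappa=\big((-1)^{i+1}\operatorname{Pf}A^{(i)}\big)_i$, whose signs strictly alternate and whose total mass $\operatorname{Pf}A[\mathbf 1]$ is nonzero.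
\end{corollary}

\section{Small cases}\label{sec:small}

In this section $f_{ij}=f(x_j-x_i)$ for $i<j$.

\subsection*{Well separated pairs}
Let $f$ be positive, nonincreasing and tending to $0$ at infinity. Fix the gaps $x_{2l}-x_{2l-1}$ and let the gaps $x_{2l+1}-x_{2l}$ tend to infinity. For $n$ even, every term of $\operatorname{Pf}A_f$ other than $f_{12}f_{34}\cdots f_{n-1,n}$ contains a pair whose distance tends to infinity, while its other factors stay bounded. So
\begin{equation}\label{eq:separated}
\operatorname{Pf}A_f\ \longrightarrow\ f_{12}f_{34}\cdots f_{n-1,n}>0 .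
\end{equation}
For $n$ odd, $\operatorname{Pf}A_f[\mathbf 1]\to f_{12}\cdots f_{n-2,n-1}$ in the same way: a term either matches the border with body $n$, and the even case applies to the other bodies, or matches body $n$ with a body far from it. Two things follow. For continuous $f$, since the set $\{x_1<\dots<x_n\}$ is convex, these two Pfaffians vanish nowhere if and only if they are positive everywhere; so positivity is the statement to prove. And when $\mu(\{0\})=0$, as for $t^{-2}$, the constant $1$ in parts (i) and (ii) of Theorem~\ref{thm:main} is optimal for $\pi=\{\{1,2\},\{3,4\},\dots\}$ (with $k=n$ if $n$ is odd).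

\subsection*{At most four bodies}
For $n=2$ we have $\operatorname{Pf}A_f=f_{12}$ and $\operatorname{Pf}A_f[x,\mathbf 1]=x_2-x_1$. For $n=3$ we have $\operatorname{Pf}A_f[\mathbf 1]=f_{12}-f_{13}+f_{23}$, which is positive for any positive nonincreasing $f$. For $n=4$,
\[
\operatorname{Pf}A_f=f_{12}f_{34}-f_{13}f_{24}+f_{14}f_{23},
\]
and part (i) makes three claims. The bound by $f_{14}f_{23}$ says $f_{12}f_{34}\ge f_{13}f_{24}$, which is monotonicity. The bound by $f_{12}f_{34}$ says $f_{14}f_{23}\ge f_{13}f_{24}$. With consecutive gaps $a,b,d$, two copies of the integration variable give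
\[
f_{14}f_{23}-f_{13}f_{24}=\frac12\iint e^{-(s+s')b}\,\big(e^{-sa}-e^{-s'a}\big)\big(e^{-sd}-e^{-s'd}\big)\,d\mu(s)\,d\mu(s')\ \ge0,
\]
because both brackets have the sign of $s'-s$. The bound by $f_{13}f_{24}$ is the sum of the two inequalities just proved. The device of writing a difference of products as one expectation over two copies of a system returns in Section~\ref{sec:double}.

\subsection*{Monotonicity is not enough}
For $n=2$ and $n=4$, monotonicity alone makes $\operatorname{Pf}A_f$ positive. This stops at $n=6$. Let $x_i=i$ and $f(t)=1/\big(1+(2t/5)^q\big)$, a smooth positive function that decreases strictly to $0$. As $q\to\infty$, $f(1)$ and $f(2)$ tend to $1$ and $f(3),f(4),f(5)$ tend to $0$, so only matchings with all distances at most $2$ survive. If $1$ is matched with $2$, the rest is $\{34,56\}$ or $\{35,46\}$; if $1$ is matched with $3$, then $2$ must go with $4$, and $5$ with $6$. The matchings $\{12,34,56\}$, $\{12,35,46\}$, $\{13,24,56\}$ have $0,1,1$ crossings, so $\operatorname{Pf}A_f\to1-1-1=-1$. For large $q$ the Pfaffian is negative here and positive for well separated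 pairs by \eqref{eq:separated}, so it vanishes at some noncollision configuration. Complete monotonicity in Theorem~\ref{thm:main} cannot be weakened to ``positive and decreasing''.

\subsection*{One exponential is one spin}
Let $f(t)=e^{-st}$ with $s>0$, and let $z_1<\dots<z_k$ be the positions of the bodies in $I$. Subtract $e^{-s(z_2-z_1)}$ times the second row and column from the first. Since $f(z_j-z_1)=f(z_2-z_1)f(z_j-z_2)$ for $j\ge3$, this leaves only the entry $f(z_2-z_1)$ in the first row, and by (P1), (P3) and induction
\begin{equation}\label{eq:oneexp}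
\operatorname{Pf}_I(f)=e^{-s(z_2-z_1)}e^{-s(z_4-z_3)}\cdots e^{-s(z_k-z_{k-1})}=e^{-s|O_I|}.
\end{equation}
Here $|O_I|$ is the length of the set $O_I$ of points of the line that have an odd number of bodies of $I$ to their left. For disjoint $I,J$ the set $O_{I\cup J}$ is the symmetric difference of $O_I$ and $O_J$, so $|O_{I\cup J}|\le|O_I|+|O_J|$, which is the inequality in (i).

The Pfaffian is not linear in $f$, so \eqref{eq:oneexp} cannot be averaged over $s$. What does generalize is the following way of writing it. On the space of functions of one \emph{spin} $\sigma\in\{\pm1\}$, with orthonormal basis $1,\sigma$, let $X$ be multiplication by $\sigma$, which exchanges $1$ and $\sigma$, and let $F$ be the flip $(F\phi)(\sigma)=\phi(-\sigma)$, which fixes $1$ and negates $\sigma$. The operator $H=-\frac s2F$ has lowest eigenvalue $E_0=-\frac s2$ with eigenvector $\Omega=1$, and $T(t)=e^{-t(H-E_0)}$ fixes $1$ and multiplies $\sigma$ by $e^{-st}$. Therefore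
\[
\big\langle\Omega,\;X\,T(z_2-z_1)\,X\,T(z_3-z_2)\cdots X\,\Omega\big\rangle=e^{-s|O_I|}=\operatorname{Pf}_I(f):
\]
the line on which the bodies lie plays the role of time, each body exchanges $1$ and $\sigma$, and the state $\sigma$ decays at rate $s$. For a sum of $N$ exponentials we keep this formula and attach $N-1$ further spins to the first one. The operator $H$ must meet two demands. An algebraic one: all correlations of $X$ are Pfaffians of the given $f$. And one of sign: all couplings in $-H$ are positive, so that a correlation inequality holds.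

\section{A spin chain for a sum of exponentials}\label{sec:chain}

In this section and the next,
\begin{equation}\label{eq:finite}
f(t)=\sum_{r=1}^Nw_re^{-s_rt},\qquad 0<s_1<\dots<s_N,\quad w_r>0,
\end{equation}
and we prove the following.

\begin{proposition}\label{prop:key}
Let $f$ be as in \eqref{eq:finite}. For disjoint sets $I,J$ of even size, $\operatorname{Pf}_I(f)\ge0$ and $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$.
\end{proposition}

Multiplying $f$ by $\theta>0$ multiplies $\operatorname{Pf}_I(f)$ by $\theta^{|I|/2}$, so we may assume that $\sum_rw_r=1$.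

\subsection*{The couplings}
Correlations are Pfaffians when the operators $e^{-zH}Xe^{zH}$ lie in a linear space of operators whose anticommutators are scalars and which is invariant under $[H,\cdot\,]$. On this space $[H,\cdot\,]$ should have the frequencies $s_r$, and $X$ should carry the weights $w_r$. To obtain an $H$ with few terms and controlled signs we want a basis that starts with $X$ and in which $[H,\cdot\,]$ is tridiagonal with positive entries. Orthogonal polynomials provide such a basis.

Let $\nu=\frac12\sum_rw_r(\delta_{s_r}+\delta_{-s_r})$, a symmetric probability measure with $2N$ atoms; this is where $w_r>0$ is used. The space $L^2(\nu)$ of real functions on the atoms has dimension $2N$, and $1,\omega,\dots,\omega^{2N-1}$ is a basis, since a nonzero polynomial of degree less than $2N$ cannot vanish at $2N$ points. The Gram--Schmidt process gives an orthonormal basis $p_0=1,p_1,\dots,p_{2N-1}$, where $p_k$ is a polynomial of degree $k$ with leading coefficient $\ell_k>0$; these properties determine the $p_k$.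

\begin{lemma}\label{lem:jacobi}
We have $p_k(-\omega)=(-1)^kp_k(\omega)$. There are numbers $b_1,\dots,b_{2N-1}>0$ such that, with $b_0=b_{2N}=0$,
\[
\omega\,p_k=2b_{k+1}\,p_{k+1}+2b_k\,p_{k-1}\quad\text{in }L^2(\nu)\qquad(0\le k\le2N-1).
\]
\end{lemma}

\begin{proof}
Since $\nu$ is symmetric, the polynomials $(-1)^kp_k(-\omega)$ are orthonormal with the same degrees and leading coefficients, so they equal the $p_k$. Consider the symmetric matrix with entries $\int\omega p_kp_l\,d\nu$. If $l<k-1$, then $\omega p_l$ has degree less than $k$ and the entry is $0$; so the matrix is tridiagonal. The diagonal vanishes because $\omega p_k^2$ is odd. Finally $\omega p_{k-1}=(\ell_{k-1}/\ell_k)\,p_k+{}$(terms of lower degree), so $2b_k:=\int\omega p_{k-1}p_k\,d\nu=\ell_{k-1}/\ell_k>0$.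
\end{proof}

\subsection*{The chain}
Let $V$ be the space of real functions of $\sigma=(\sigma_1,\dots,\sigma_N)\in\{\pm1\}^N$ with the inner product $\langle\phi,\psi\rangle=2^{-N}\sum_\sigma\phi(\sigma)\psi(\sigma)$. Let $X_j$ be multiplication by $\sigma_j$, and let $F_j$ replace $\sigma_j$ by $-\sigma_j$ in the argument. These operators are symmetric, $X_j^2=F_j^2=1$, $X_jF_j=-F_jX_j$, and operators attached to different sites $j$ commute. (They are the Pauli matrices $\sigma^x_j$ and $\sigma^z_j$, in a basis that diagonalizes the former.) Define the symmetric operator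
\begin{equation}\label{eq:H}
H=-\sum_{j=1}^Nb_{2j-1}F_j-\sum_{j=1}^{N-1}b_{2j}X_jX_{j+1}.
\end{equation}
For $N=1$ we have $p_1=\omega/s_1$ and $2b_1=s_1$, so \eqref{eq:H} is the operator $-\frac s2F$ of Section~\ref{sec:small}. Write $[Y,Z]=YZ-ZY$ and $\{Y,Z\}=YZ+ZY$.

\begin{lemma}\label{lem:gamma}
There is a linear map $\gamma$ from $L^2(\nu)$ to operators on $V$ such that $\gamma(1)=X_1$ and, for all $g,h\in L^2(\nu)$,
\[
[H,\gamma(g)]=\gamma(\omega g),\qquad\{\gamma(g),\gamma(h)\}=2\int g(\omega)h(-\omega)\,d\nu(\omega).
\]
\end{lemma}

\begin{proof}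
The operators $X_j$ and $X_jF_j$ anticommute with each other but commute with the operators of other sites. A string of flips repairs this. For $1\le j\le N$ put
\[
\gamma_{2j-2}=(-1)^{j-1}F_1\cdots F_{j-1}\,X_j,\qquad\gamma_{2j-1}=(-1)^{j-1}F_1\cdots F_{j-1}\,X_jF_j ,
\]
and let $\gamma$ be the linear map with $\gamma(p_k)=\gamma_k$. Then $\gamma(1)=\gamma_0=X_1$.

\emph{Anticommutators.} From $X_j^2=1$ and $(X_jF_j)^2=-1$ we get $\gamma_k^2=(-1)^k$. The two operators with the same $j$ anticommute because $X_j\cdot X_jF_j=F_j=-X_jF_j\cdot X_j$. For operators with indices $j<j'$, compare the factors site by site: at sites before $j$ both factors are flips, at sites after $j$ the first factor is the identity, and at site $j$ the factor $X_j$ or $X_jF_j$ anticommutes with $F_j$. So $\{\gamma_k,\gamma_l\}=2(-1)^k\delta_{kl}$. By parity and orthonormality $\int p_k(\omega)p_l(-\omega)\,d\nu=(-1)^k\delta_{kl}$, and the second identity follows by bilinearity.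

\emph{Commutators.} In products of consecutive $\gamma_k$ the strings cancel:
\[
\gamma_{2j-2}\gamma_{2j-1}=X_j\cdot X_jF_j=F_j,\qquad\gamma_{2j-1}\gamma_{2j}=-X_jF_j\cdot F_jX_{j+1}=-X_jX_{j+1}.
\]
Hence $H=\sum_{l=1}^{2N-1}(-1)^lb_l\,\gamma_{l-1}\gamma_l$. A product $\gamma_{l-1}\gamma_l$ commutes with $\gamma_k$ if $k\notin\{l-1,l\}$, while
\[
[\gamma_k\gamma_{k+1},\gamma_k]=-2\gamma_k^2\gamma_{k+1}=2(-1)^{k+1}\gamma_{k+1},\qquad[\gamma_{k-1}\gamma_k,\gamma_k]=2\gamma_{k-1}\gamma_k^2=2(-1)^k\gamma_{k-1}.
\]
So $[H,\gamma_k]=2b_{k+1}\gamma_{k+1}+2b_k\gamma_{k-1}$, which is $\gamma(\omega p_k)$ by Lemma~\ref{lem:jacobi}.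
\end{proof}

The proof shows what each feature of the recurrence is for. The commutator of $\gamma_k$ with a product of two distinct $\gamma_l$ has no $\gamma_k$ term, so the diagonal has to vanish; this is why $\nu$ was symmetrized. Only consecutive products reduce to $F_j$ and $X_jX_{j+1}$, so the matrix has to be tridiagonal. The sign of the $b_k$ is used in Section~\ref{sec:double}.

\subsection*{Correlations are Pfaffians}
Let $E_0$ be the smallest eigenvalue of $H$. A \emph{ground state} is a unit vector $\Omega$ with $H\Omega=E_0\Omega$. Put $X=X_1$ and $T(t)=e^{-t(H-E_0)}$. For a ground state $\Omega$ and $I\subset\{1,\dots,n\}$ define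
\begin{equation}\label{eq:corr}
\langle I\rangle=\big\langle\Omega,\;Z_1\,T(x_2-x_1)\,Z_2\,T(x_3-x_2)\cdots T(x_n-x_{n-1})\,Z_n\,\Omega\big\rangle,
\end{equation}
where $Z_k=X$ for $k\in I$ and $Z_k=1$ otherwise. The next lemma is Wick's theorem for the chain.

\begin{lemma}\label{lem:wick}
For every ground state $\Omega$ and every $I$ of even size, $\langle I\rangle=\operatorname{Pf}_I(f)$.
\end{lemma}

\begin{proof}
For an atom $\omega_0$ of $\nu$ let $\xi=\gamma(1_{\{\omega_0\}})$. By Lemma~\ref{lem:gamma}, $H\xi=\xi(H+\omega_0)$: the operator $\xi$ shifts the energy by $\omega_0$. We draw three consequences. First, $e^{-zH}\xi e^{zH}=e^{-z\omega_0}\xi$. Second, if $\omega_0<0$ then $H\xi\Omega=(E_0+\omega_0)\xi\Omega$, and $\xi\Omega=0$ because $H$ has no eigenvalue below $E_0$. Third, if $\omega_0>0$, then transposing gives $H\xi^\top=\xi^\top(H-\omega_0)$, and $\xi^\top\Omega=0$ for the same reason. No atom lies at $0$, because $s_1>0$, so every atom is of one of these two kinds.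

For $z\in\mathbb R$ put
\[
X(z)=e^{-zH}Xe^{zH}=\gamma\big(e^{-z\omega}\big),\qquad X_-(z)=\gamma\big(e^{-z\omega}1_{\{\omega<0\}}\big).
\]
Then $X_-(z)\Omega=0$, and $\langle\Omega,X(z)\psi\rangle=\langle\Omega,X_-(z)\psi\rangle$ for all $\psi\in V$. For $z<z'$, Lemma~\ref{lem:gamma} gives
\[
\{X_-(z),X(z')\}=2\int_{\omega<0}e^{-z\omega}e^{z'\omega}\,d\nu(\omega)=\sum_rw_re^{-s_r(z'-z)}=f(z'-z).
\]
Let $z_1<\dots<z_k$ with $k$ even, and write $C(z_1,\dots,z_k)=\langle\Omega,X(z_1)\cdots X(z_k)\Omega\rangle$. Replace $X(z_1)$ by $X_-(z_1)$ and move it to the right using $X_-(z_1)X(z_j)=f(z_j-z_1)-X(z_j)X_-(z_1)$. It reaches $X(z_j)$ with the sign $(-1)^{j-2}$, and the last term vanishes because $X_-(z_1)\Omega=0$. Thus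
\[
C(z_1,\dots,z_k)=\sum_{j=2}^k(-1)^jf(z_j-z_1)\,C(z_2,\dots,\widehat{z_j},\dots,z_k),
\]
where the hat marks an omitted point. This is the recursion (P3), and $C=1$ for $k=0$, so $C(z_1,\dots,z_k)$ is the Pfaffian of the matrix with entries $f(z_j-z_i)$, $i<j$. Finally, let the $z_l$ be the positions of the bodies in $I$. In the definition of $X(z)$ we may replace $H$ by $H-E_0$. Since $T(t)T(t')=T(t+t')$, $T(t)$ is symmetric and $T(t)\Omega=\Omega$ for all real $t$, both $C(z_1,\dots,z_k)$ and $\langle I\rangle$ equal $\langle\Omega,X\,T(z_2-z_1)\,X\cdots T(z_k-z_{k-1})\,X\,\Omega\rangle$.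
\end{proof}

\section{The correlation inequality}\label{sec:double}

The signs of the Pfaffian expansion have disappeared from \eqref{eq:corr}, and we want to read it as a product of matrices with nonnegative entries. We first need a ground state whose signs we control; Lemma~\ref{lem:wick} leaves the choice free.

\begin{lemma}\label{lem:ground}
There are a ground state $\Omega$ and a number $\theta>0$ such that $T(t)1\to\theta\,\Omega$ as $t\to\infty$, where $1\in V$ is the constant function.
\end{lemma}

\begin{proof}
By the spectral theorem $T(t)$ converges to the orthogonal projection $\Pi$ onto $\ker(H-E_0)$, so we must show that $\Pi1\neq0$. Let $\psi$ be any ground state. In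
\[
\langle\psi,H\psi\rangle=-\sum_jb_{2j-1}\langle\psi,F_j\psi\rangle-\sum_jb_{2j}\langle\psi,\sigma_j\sigma_{j+1}\psi\rangle
\]
replace $\psi$ by $|\psi|$. The second sum depends only on $\psi^2$, and $\langle|\psi|,F_j|\psi|\rangle\ge\langle\psi,F_j\psi\rangle$. As $b_{2j-1}>0$, the unit vector $|\psi|$ also minimizes the quadratic form of $H$, so it is a ground state. Then $\langle\Pi1,|\psi|\rangle=\langle1,|\psi|\rangle>0$.
\end{proof}

Fix this $\Omega$. Nonnegativity of $\langle I\rangle$ would give only $\operatorname{Pf}A_f\ge0$ after the passage from finite sums to $t^{-2}$. The inequality $\langle I\cup J\rangle\ge\langle I\rangle\langle J\rangle$ survives limits and carries a positive lower bound with it. Its right side is a product of two correlations, that is, one correlation of two independent copies of the chain.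

Let $V_2$ be the space of real functions of $(\sigma,\tau)\in\{\pm1\}^N\times\{\pm1\}^N$, with the inner product given by the average, and write $(\phi\otimes\psi)(\sigma,\tau)=\phi(\sigma)\psi(\tau)$. Let $H_2=H^\sigma+H^\tau$, where $H^\sigma$ and $H^\tau$ are $H$ acting in the variables $\sigma$ and $\tau$; define $F_j^\sigma,F_j^\tau$ in the same way. The two summands commute, so $T_2(t)=e^{-t(H_2-2E_0)}$ satisfies $T_2(t)(\phi\otimes\psi)=T(t)\phi\otimes T(t)\psi$. For operators $Z_1,\dots,Z_n$ on $V_2$ define the multilinear form
\[
\mathcal E(Z_1,\dots,Z_n)=\big\langle\Omega\otimes\Omega,\;Z_1\,T_2(x_2-x_1)\,Z_2\cdots T_2(x_n-x_{n-1})\,Z_n\,(\Omega\otimes\Omega)\big\rangle .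
\]
Let $I,J$ be disjoint. If $Z_k$ is multiplication by $\sigma_1$ for $k\in I$, multiplication by $\tau_1$ for $k\in J$, and $1$ otherwise, then every factor acts separately on the two copies and $\mathcal E=\langle I\rangle\langle J\rangle$. If $\sigma_1$ is inserted for all $k\in I\cup J$, then $\mathcal E=\langle I\cup J\rangle\langle\emptyset\rangle=\langle I\cup J\rangle$. The two expressions differ by the exchange of $\sigma_1$ for $\tau_1$, so we look for a basis of $V_2$ in which both $\sigma_1+\tau_1$ and $\sigma_1-\tau_1$ act with nonnegative entries. Put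
\[
\alpha_j=\tfrac12(\sigma_j+\tau_j),\qquad\beta_j=\tfrac12(\sigma_j-\tau_j),
\]
and let $\mathcal C\subset V_2$ be the set of linear combinations, with nonnegative coefficients, of the $4^N$ products $\phi_1\phi_2\cdots\phi_N$ with $\phi_j\in\{\alpha_j,\alpha_j^2,\beta_j,\beta_j^2\}$.

\begin{lemma}\label{lem:cone}
The set $\mathcal C$ is a closed convex cone with $\langle\Phi,\Psi\rangle\ge0$ for all $\Phi,\Psi\in\mathcal C$. It contains $\Omega\otimes\Omega$, and it is mapped into itself by $T_2(t)$ for $t\ge0$ and by multiplication by $\alpha_1$ and by $\beta_1$.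
\end{lemma}

\begin{proof}
Consider one site and drop the index. Where $\sigma=\tau$ we have $\alpha=\pm1$ and $\beta=0$; where $\sigma=-\tau$ we have $\alpha=0$ and $\beta=\pm1$. Hence
\[
\alpha\beta=0,\qquad\alpha^3=\alpha,\qquad\beta^3=\beta,\qquad\alpha^2+\beta^2=1,
\]
and $\alpha,\beta$ have average $0$. It follows that $\alpha,\alpha^2,\beta,\beta^2$ are nonzero and pairwise orthogonal on the four-point set $\{\pm1\}^2$. Averages of products over sites factorize, so the $4^N$ products form an orthogonal basis of $V_2$, and $\mathcal C$ is the set of vectors with nonnegative coordinates. This proves the first sentence.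

The flip $F^\sigma$ substitutes $\alpha\to-\beta$, $\beta\to-\alpha$, and $F^\tau$ substitutes $\alpha\to\beta$, $\beta\to\alpha$. So the one-site operators act as follows:
\[
\begin{array}{c|cccc}
&\alpha&\alpha^2&\beta&\beta^2\\ \hline
\text{multiplication by }\alpha&\alpha^2&\alpha&0&0\\
\text{multiplication by }\beta&0&0&\beta^2&\beta\\
F^\sigma+F^\tau&0&2\beta^2&0&2\alpha^2
\end{array}
\]
Each of them, at site $j$, acts on the factor $\phi_j$ of a basis product only, so it maps $\mathcal C$ into itself. From $\sigma=\alpha+\beta$ and $\tau=\alpha-\beta$ we get $\sigma_j\sigma_{j+1}+\tau_j\tau_{j+1}=2(\alpha_j\alpha_{j+1}+\beta_j\beta_{j+1})$, and therefore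
\[
-H_2=\sum_{j=1}^Nb_{2j-1}\big(F_j^\sigma+F_j^\tau\big)+\sum_{j=1}^{N-1}2b_{2j}\big(\alpha_j\alpha_{j+1}+\beta_j\beta_{j+1}\big).
\]
Since all $b_k$ are positive, $-H_2$ maps $\mathcal C$ into itself, and so does $T_2(t)=e^{2tE_0}\sum_{l\ge0}t^l(-H_2)^l/l!$ for $t\ge0$, because $\mathcal C$ is closed. Finally $1\otimes1=\prod_j(\alpha_j^2+\beta_j^2)\in\mathcal C$, so $\theta^2\,\Omega\otimes\Omega=\lim_{t\to\infty}T_2(t)(1\otimes1)\in\mathcal C$ by Lemma~\ref{lem:ground}.
\end{proof}

The flip $F^\sigma$ alone sends $\alpha$ to $-\beta$, out of the cone. Only the sum $F^\sigma+F^\tau$ preserves $\mathcal C$, so it matters that the two copies are identical. The condition $t\ge0$ is where the order $x_1<\dots<x_n$ enters.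

\begin{proof}[Proof of Proposition~\ref{prop:key}]
For $K\subset I\cup J$ let $\mathcal E_K$ be the value of $\mathcal E$ when $Z_k$ is multiplication by $\beta_1$ for $k\in K$, by $\alpha_1$ for $k\in(I\cup J)\setminus K$, and $1$ otherwise. By Lemma~\ref{lem:cone}, $\mathcal E_K$ is an inner product of two elements of $\mathcal C$, so $\mathcal E_K\ge0$. Substituting $\sigma_1=\alpha_1+\beta_1$ and $\tau_1=\alpha_1-\beta_1$ and expanding by multilinearity, we find
\[
\langle I\cup J\rangle=\sum_{K\subset I\cup J}\mathcal E_K,\qquad\langle I\rangle\langle J\rangle=\sum_{K\subset I\cup J}(-1)^{|K\cap J|}\,\mathcal E_K .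
\]
Hence $\langle I\cup J\rangle\ge\langle I\rangle\langle J\rangle$, and the first formula with $J=\emptyset$ gives $\langle I\rangle\ge0$. Lemma~\ref{lem:wick} translates these inequalities into the statement.
\end{proof}

\section{General interactions and bodies at infinity}\label{sec:limits}

\subsection*{Approximation and part (i)}
All Pfaffians in Theorem~\ref{thm:main} are polynomials in the finitely many values $f(x_j-x_i)$, so non-strict inequalities pass to pointwise limits.

\begin{lemma}\label{lem:approx}
Let $f$ be completely monotone, $t_1,\dots,t_d>0$ and $\varepsilon>0$. There is a function $\tilde f$ of the form \eqref{eq:finite} with $|f(t_l)-\tilde f(t_l)|<\varepsilon$ for all $l$.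
\end{lemma}

\begin{proof}
For an integer $L$ we have $\mu([0,L))\le e^{Lt_1}f(t_1)<\infty$. Choose $L$ so large that $\mu([0,L))>0$ and $\int_{[L,\infty)}e^{-st_l}\,d\mu<\varepsilon/2$ for all $l$. Cut $[0,L)$ into half-open intervals of length $1/q$ and, on each interval of positive mass, replace $\mu$ by an atom of the same mass at the midpoint, which is positive. As $|e^{-st}-e^{-s't}|\le t|s-s'|$ for $s,s'\ge0$, this changes $\int_{[0,L)}e^{-st_l}\,d\mu$ by at most $t_l\,\mu([0,L))/q$, which is less than $\varepsilon/2$ for large $q$.
\end{proof}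

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
The inequality $\operatorname{Pf}_{I\cup J}(f)\ge\operatorname{Pf}_I(f)\operatorname{Pf}_J(f)$ follows from Proposition~\ref{prop:key} and Lemma~\ref{lem:approx}. For a pair, $\operatorname{Pf}_{\{i,j\}}(f)=f(|x_i-x_j|)>0$. Splitting off the pairs of $\pi$ one at a time gives the product bound.
\end{proof}

\subsection*{One distant body and part (ii)}
Adding a body at $R>x_n$ borders $A_f$ by the column $\big(f(R-x_i)\big)_i$. To obtain $A_f[\mathbf 1]$ this column should become proportional to $\mathbf 1$ as $R\to\infty$. That can fail: for $f(t)=e^{-st}$ it stays proportional to $(e^{sx_i})_i$. A distant body sees the slowest exponential in $f$, so we add a small constant to $f$ and remove it at the end.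

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\eta>0$. The function $f_\eta=f+\eta$ is completely monotone with measure $\mu+\eta\delta_0$. Put $u_i=f_\eta(R-x_i)$. Part (i) for the $n+1$ points $x_1,\dots,x_n,R$ and the matching $\pi\cup\{\{k,n+1\}\}$ gives
\[
\operatorname{Pf}A_{f_\eta}[u]\ \ge\ u_k\prod_{\{i,j\}\in\pi}f_\eta(|x_i-x_j|).
\]
As $R\to\infty$, every $u_i$ tends to $\mu(\{0\})+\eta>0$. The left side is linear in $u$ by \eqref{eq:border1}, so we can divide by this constant to get $\operatorname{Pf}A_{f_\eta}[\mathbf 1]\ge\prod_\pi f_\eta(|x_i-x_j|)$. Now let $\eta\to0$.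
\end{proof}

\subsection*{Two distant bodies}
Two distant bodies produce two border columns. By bilinearity and antisymmetry, $\operatorname{Pf}A_f[u,v]$ depends, up to a factor, only on the plane spanned by $u$ and $v$, and in the limit this is the plane of the two slowest exponentials. We prescribe them to be $1$ and $e^{-\delta t}$. The plane is then spanned by $\mathbf 1$ and $(e^{\delta x_i})_i$, and as $\delta\to0$ it tends to the plane of $\mathbf 1$ and $x$.

\begin{proposition}\label{prop:nonneg}
For $f$ completely monotone, $n\ge2$ even and $x_1<\dots<x_n$ we have $\operatorname{Pf}A_f[x,\mathbf 1]\ge0$.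
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:approx} we may assume that $f$ has the form \eqref{eq:finite}. Let $0<\delta<s_1$ and $\eta>0$, and consider the completely monotone function $g(t)=f(t)+\eta+\eta e^{-\delta t}$. Add bodies at $R$ and $R+1$, where $R>x_n$, and put $u_i=g(R-x_i)$, $v_i=g(R+1-x_i)$. The matrix of the $n+2$ bodies is $A_g[u,v]$ with the entry $g(1)$ in place of $0$ in position $(n+1,n+2)$. By (P2) its Pfaffian is $\operatorname{Pf}A_g[u,v]+g(1)\operatorname{Pf}A_g$. Part (i) with $I=\{1,\dots,n\}$ and $J=\{n+1,n+2\}$ bounds it below by $g(1)\operatorname{Pf}A_g$, which says exactly that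
\[
\operatorname{Pf}A_g[u,v]\ge0 .
\]
Let $e_\delta$ be the vector with entries $e^{\delta x_i}$. As $R\to\infty$,
\[
u=\eta\mathbf 1+\eta e^{-\delta R}e_\delta+O(e^{-s_1R}),\qquad v=\eta\mathbf 1+\eta e^{-\delta(R+1)}e_\delta+O(e^{-s_1R}).
\]
The matrix $A_g$ does not depend on $R$. By bilinearity and antisymmetry the terms with two equal columns vanish, and
\[
\operatorname{Pf}A_g[u,v]=\eta^2e^{-\delta R}\big(1-e^{-\delta}\big)\operatorname{Pf}A_g[e_\delta,\mathbf 1]+O(e^{-s_1R}).
\]
Multiply by $e^{\delta R}$ and let $R\to\infty$; since $\delta<s_1$, the error term vanishes and $\operatorname{Pf}A_g[e_\delta,\mathbf 1]\ge0$. Letting $\eta\to0$ gives $\operatorname{Pf}A_f[e_\delta,\mathbf 1]\ge0$ for $0<\delta<s_1$. Finally $e_\delta=\mathbf 1+\delta x+O(\delta^2)$, so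
\[
0\le\operatorname{Pf}A_f[e_\delta,\mathbf 1]=\delta\operatorname{Pf}A_f[x,\mathbf 1]+O(\delta^2),
\]
and we divide by $\delta$ and let $\delta\to0$.
\end{proof}

\section{Strict positivity of the doubly bordered Pfaffian}\label{sec:strict}

In Proposition~\ref{prop:nonneg} the lower bound of part (i) was spent on canceling the corner entry, so no positive bound is left, and strictness needs another argument. It uses the fact that nonnegativity is now known on the whole cone of completely monotone functions. Write $D_n(f;x)=\operatorname{Pf}A_f[x,\mathbf 1]$. If $D_n$ vanished at $f$, then $f$ would be a minimum of $D_n$ on this cone, and the derivative in each direction $e^{-st}$ would be nonnegative. The average of these derivatives against $\mu$ is the derivative in the direction $f$, which vanishes by homogeneity. So all these derivatives vanish on the support of $\mu$. For large $s$, however, the direction $e^{-st}$ sees only the closest pairs of bodies, and the derivative is governed by $D_{n-2}$.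

For $n=4$ this is transparent, because $D_4$ is linear in $f$: we have $D_4(f;x)=\int G\,d\mu$, where $G(s)\ge0$ is the value of $D_4$ for the function $e^{-st}$, and the point is that $G$ has only finitely many zeros.

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
By Proposition~\ref{prop:nonneg} it remains to show that $D_n(f;x)>0$ when the support of $\mu$ is infinite. We fix $f$ and argue by induction on even $n$, for all configurations at once. For $n=2$, $D_2=x_2-x_1>0$. Let $n\ge4$ and suppose that $D_n(f;x)=0$.

View $D_n$ as a polynomial in the entries $y_{ij}=f(x_j-x_i)$, $1\le i<j\le n$. By (P2), $\partial D_n/\partial y_{ij}=(-1)^{i+j+1}D_{n-2}(f;x^{(ij)})$, where $x^{(ij)}$ is the configuration without $x_i$ and $x_j$. For $s\ge0$ and $\varepsilon\ge0$ the function $t\mapsto f(t)+\varepsilon e^{-st}$ is completely monotone, so the value of $D_n$ at this function is a polynomial in $\varepsilon$ that is nonnegative for $\varepsilon\ge0$ and vanishes at $\varepsilon=0$. Its derivative at $0$ is therefore nonnegative: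
\[
G(s):=\sum_{i<j}(-1)^{i+j+1}e^{-s(x_j-x_i)}D_{n-2}\big(f;x^{(ij)}\big)\ \ge0\qquad(s\ge0).
\]
Each nonzero term of $D_n$ matches the two border indices with two bodies and pairs up the other $n-2$ bodies, so $D_n$ is homogeneous of degree $(n-2)/2$ in the $y_{ij}$. Euler's identity gives
\[
\int G\,d\mu=\sum_{i<j}y_{ij}\,\frac{\partial D_n}{\partial y_{ij}}=\frac{n-2}2\,D_n(f;x)=0 .
\]
A continuous nonnegative function with integral zero vanishes on the support of $\mu$, so $G$ has infinitely many zeros in $[0,\infty)$.

Let $d=\min_i(x_{i+1}-x_i)$. The distance $d$ is attained only by pairs $(i,i+1)$, whose sign $(-1)^{i+(i+1)+1}$ is $+1$, and all other distances are larger than $d$. Hence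
\[
\lim_{s\to\infty}e^{sd}G(s)=\sum_{i:\ x_{i+1}-x_i=d}D_{n-2}\big(f;x^{(i,i+1)}\big)>0
\]
by the induction hypothesis. So the zeros of $G$ in $[0,\infty)$ lie in a bounded interval, and $G$ is an entire function of $s$ that is not identically zero. Such a function has finitely many zeros in a bounded interval, a contradiction. Thus $D_n(f;x)\ne0$, and so $D_n(f;x)>0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of Corollaries~\ref{cor:conj} and~\ref{cor:inverse}.

\begin{remark}
The support of $\mu$ enters only in the last step, where an infinite set cannot be contained in the finite zero set of $G$. For a measure with finite support, parts (i) and (ii) still give strict positivity, while the argument above yields only $\operatorname{Pf}A_f[x,\mathbf 1]\ge0$.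
\end{remark}

\begin{thebibliography}{1}

\bibitem{inverse}
\emph{The Inverse Problem For Collinear Central Configurations},
\texttt{https://www.math.usm.edu/xie/Albouy\_Moeckel\_CC2001.pdf.pdf}.

\end{thebibliography}
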